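
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Distributive lattices are spectrally universal}


\begin{abstract}
We show that every degree spectrum of a countably infinite, automorphically
nontrivial structure in a computable signature is also the degree spectrum of a
countably infinite distributive lattice. The lattice consists of the finite
bicliques of a bipartite graph in which the structure is coded; an edge of the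
graph becomes the existence of one relative complement. The coding also
preserves automorphism groups, the classification of computable copies up to
computable isomorphism, and degree spectra of relations. Two limits complement
the theorem: relatively complemented distributive lattices do not suffice, and
the single parameter used in the decoding cannot in general be avoided
uniformly.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $L$ be a computable signature, and identify first-order $L$-formulas with
their G\"odel numbers. If $\mathcal A$ is an $L$-structure with domain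
$\omega$, its atomic diagram $D(\mathcal A)$ is a subset of $\omega$. A
\emph{copy} of a countably infinite structure $\mathcal S$ is a structure with
domain $\omega$ isomorphic to $\mathcal S$. Different copies may carry different
information, and the \emph{degree spectrum}
\[
 \mathrm{DgSp}(\mathcal S)=\{\deg_T(D(\mathcal A)) : \mathcal A \text{ is a copy of } \mathcal S\}
\]
records which Turing degrees occur.

A structure $\mathcal S$ is \emph{automorphically trivial} if there is a finite
set $F\subseteq\mathrm{dom}(\mathcal S)$ such that every permutation of
$\mathrm{dom}(\mathcal S)$ fixing each element of $F$ is an automorphism of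
$\mathcal S$; otherwise it is \emph{automorphically nontrivial}. A class $K$ of
countable structures in a fixed computable signature is called \emph{spectrally
universal} if for every computable signature $L'$ and every countably infinite,
automorphically nontrivial $L'$-structure $\mathcal S$ there is a countably
infinite $\mathcal A\in K$ with $\mathrm{DgSp}(\mathcal A)=\mathrm{DgSp}(\mathcal S)$.

\begin{quote}
\emph{Is the class of distributive lattices, in the signature
$\{\vee,\wedge\}$, spectrally universal?}
\end{quote}

\noindent This question was posed in \cite{SU}. Known facts point in both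
directions. The most familiar distributive lattices are the Boolean algebras,
and these are not universal: every low Boolean algebra has a computable
copy \cite{DJ}, so no Boolean algebra has the \emph{Slaman--Wehner spectrum}
$\{\mathbf d:\mathbf d\neq\mathbf 0\}$. On the other hand, there is a
distributive lattice that does have this spectrum \cite{BFKM}. So distributive
lattices can do more than Boolean algebras; the question is whether they can do
everything.

\subsection{Results}

The answer is yes.

\begin{theorem}\label{thm:A}
For every computable signature $L'$ and every countably infinite,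
automorphically nontrivial $L'$-structure $\mathcal S$ there is a countably
infinite distributive lattice $\mathcal L$ in the signature $\{\vee,\wedge\}$
with $\mathrm{DgSp}(\mathcal L)=\mathrm{DgSp}(\mathcal S)$.
\end{theorem}

The lattice we build represents $\mathcal S$ in a stronger sense. Recall that a
lattice is \emph{relatively complemented} if for all $a\le x\le b$ there is
some $y$ with $x\wedge y=a$ and $x\vee y=b$; such a $y$ is called a complement of
$x$ in $[a,b]$. We write ${\uparrow}x$ and ${\downarrow}x$ for the sets of
elements $\ge x$ and $\le x$. For an oracle $Z$, a copy $\mathcal A$ is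
\emph{$Z$-computable} if $D(\mathcal A)\le_T Z$.

\begin{theorem}\label{thm:B}
For every countably infinite structure $\mathcal S$ in a computable signature
there are an infinite distributive lattice $\mathcal L$, an element
$e\in\mathcal L$ fixed by all automorphisms of $\mathcal L$ such that
${\uparrow}e$ and ${\downarrow}e$ are relatively complemented, and an injection
$a\mapsto[a]$ of $\mathcal S$ into $\mathcal L$, such that:
\begin{enumerate}
\item if $\mathcal S$ is automorphically nontrivial, then
 $\mathrm{DgSp}(\mathcal L)=\mathrm{DgSp}(\mathcal S)$;
\item $\mathrm{Aut}(\mathcal L)\cong\mathrm{Aut}(\mathcal S)$;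
\item for every oracle $Z$ there is a bijection between the $Z$-computable
 copies of $\mathcal S$ modulo $Z$-computable isomorphism and the
 $Z$-computable copies of $\mathcal L$ modulo $Z$-computable isomorphism; it
 preserves and reflects $Y$-computable isomorphism for all $Y\ge_T Z$. The same
 holds for copies of $(\mathcal S,\bar s)$ and of $(\mathcal L,[\bar s])$, for
 any finite tuple $\bar s$ in $\mathcal S$;
\item for every $n\ge1$ and $U\subseteq\mathcal S^n$ there is
 $U^*\subseteq\mathcal L^n$ such that the images of $U$ in computable copies of
 $\mathcal S$ and the images of $U^*$ in computable copies of $\mathcal L$ have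
 the same Turing degrees.
\end{enumerate}
\end{theorem}

Part (3) with $Z=\emptyset$ says, for instance, that $\mathcal S$ and
$\mathcal L$ have the same number of computable copies up to computable
isomorphism.

The last theorem determines the range of spectra and shows two limits. In its
part (3), $\mathcal L=\Lambda(H_{\mathcal S})$ and $e=(\emptyset,\emptyset)$ are
the lattice and element constructed in Sections~\ref{sec:biclique}
and~\ref{sec:graph}, and $e^{\mathcal B}$ is the image of $e$ in a copy
$\mathcal B$ of $\mathcal L$; it does not depend on the isomorphism chosen, since
$e$ is fixed by all automorphisms.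

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item The spectra of countably infinite distributive lattices are exactly the
 spectra of countably infinite automorphically nontrivial structures in
 computable signatures. The same holds for bounded distributive lattices, in
 the signature $\{\vee,\wedge\}$ or $\{\vee,\wedge,0,1\}$.
\item If $X$ is computable from every copy of some countably infinite
 relatively complemented distributive lattice, then $X$ is computable.
 Consequently the class of relatively complemented distributive lattices is not
 spectrally universal.
\item If $\mathcal R$ is a countable distributive lattice in which every finite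
 Boolean lattice embeds, and a single Turing functional computes $X$ from
 $D(\mathcal B)$ for every copy $\mathcal B$ of $\mathcal R$, then $X$ is
 computable. Consequently, let $X$ be noncomputable, let
 $\mathcal S=(\omega;\mathrm{succ},0,X)$, and let $\mathcal L$ and $e$ be the
 lattice and element constructed below for $\mathcal S$. A single functional
 computes from $D(\mathcal B)\oplus\{e^{\mathcal B}\}$ the diagram of a copy of
 $\mathcal S$, for all copies $\mathcal B$ of $\mathcal L$. But no single
 functional does this from $D(\mathcal B)$ alone, and no single functional
 computes $e^{\mathcal B}$ from $D(\mathcal B)$ for all $\mathcal B$.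
\end{enumerate}
\end{theorem}

\subsection{The idea}

Suppose we want to code $\mathcal S$ in a lattice $\mathcal L$ so that every
copy of $\mathcal L$ computes a copy of $\mathcal S$. From the diagram of a copy
we can decide the order and compute joins and meets, but a property such as
``$x$ covers $y$'' involves a search through the whole lattice. What the diagram
gives us beyond the operations is an \emph{enumeration} of existential facts.
So the coding should use existential properties only, possibly with finitely
many parameters. We shall use a single parameter $e$.

The existential property we use is the presence of a relative complement. Take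
a point $p$ and a point $q$, and look at the two distributive lattices
\[
 [p]<e<[q]
 \qquad\text{and}\qquad
 \{[p],\,e,\,y,\,[q]\}\ \text{ with } y\wedge e=[p],\ y\vee e=[q],
\]
the three-element chain and the four-element Boolean lattice. They differ in
whether $e$ has a complement in the interval between $[p]$ and $[q]$. We let the
first mean ``$p$ and $q$ are not adjacent'' and the second ``$p$ and $q$ are
adjacent''. Doing this simultaneously for all pairs in a bipartite graph $H$
produces the lattice $\Lambda(H)$ of finite bicliques of $H$
(Section~\ref{sec:biclique}). In a relatively complemented lattice this coding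
is impossible, since there all complements exist; Theorem~\ref{thm:C}(2) shows
that no other coding helps.

Adjacency in $H$ is thus enumerated, not decided, by a copy of $\Lambda(H)$. The
remaining task is to code $\mathcal S$ into a bipartite graph so that a mere
enumeration of its edges lets one \emph{decide} the relations of $\mathcal S$.
This is done by attaching to every potential fact $R_i(\bar a)$ a vertex whose
surroundings display positively whether the fact is true or false
(Section~\ref{sec:graph}).

Section~\ref{sec:knight} contains the standard reduction by which it is enough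
to compute copies from copies. Theorem~\ref{thm:A} is proved in
Section~\ref{sec:A}, Theorem~\ref{thm:B} in Section~\ref{sec:B}, and
Theorem~\ref{thm:C} in Section~\ref{sec:C}.

\section{Conventions and upward closure}\label{sec:knight}

\paragraph{Relational signatures.} We may replace a computable signature by a
relational one $\{R_i\}_{i\in\omega}$, where $R_i$ has arity $n_i\ge1$, the map
$i\mapsto n_i$ is computable, and $R_0$ is unary and interpreted as the whole
domain. To do this, replace functions and constants by their graphs, replace
$0$-ary relations, if allowed, by constant unary ones, and pad the list with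
copies of $R_0$ to make it infinite. Isomorphisms, and hence automorphic
nontriviality, are unchanged. The Turing degrees of atomic diagrams are
unchanged too, uniformly: values of terms can be found from the graphs by
search. We do the same with $\vee$ and $\wedge$ when convenient.

\medskip
If $D(\mathcal A)\equiv_T X$ and $X$ computes a copy of $\mathcal L$, that copy
need not have degree $\deg X$; it might be simpler. The following lemma, due to
Knight \cite{Knight}, removes this difficulty. It is the only place where
automorphic nontriviality is used.

\begin{lemma}\label{lem:knight}
Let $\mathcal A$ be automorphically nontrivial with domain $\omega$, and let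
$D(\mathcal A)\le_T X$. Then there is $\mathcal B\cong\mathcal A$ with domain
$\omega$ and $D(\mathcal B)\equiv_T X$.
\end{lemma}

The idea is to list the elements of $\mathcal A$ in a new order and to code one
bit of $X$ at a time by putting two distinguishable blocks of elements in one
order or the other. The reader of $\mathcal B$ does not know how long the blocks
are. So we choose the blocks such that their length shows: every shorter pair
of consecutive blocks is indistinguishable.

\begin{proof}
We may assume that the signature is relational as above. For a tuple
$\bar d=(d_0,\dots,d_{l-1})$ of distinct elements let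
$\delta_{\mathcal A}(\bar d)$ be the binary string listing, in a fixed order,
the truth values in $\mathcal A$ of $R_i(d_{j_1},\dots,d_{j_{n_i}})$ for all
$i<l$ and all $j_1,\dots,j_{n_i}<l$. Tuples of the same length give strings of
the same length. We write $\delta$ for $\delta_{\mathcal A}$ and $\bar p\bar a$
for concatenation.

\emph{Claim 1. For every tuple $\bar p$ of distinct elements there are $r\ge1$
and tuples $\bar a,\bar b$ of length $r$ such that $\bar p\bar a\bar b$ has
distinct entries and $\delta(\bar p\bar a)\ne\delta(\bar p\bar b)$.}
By nontriviality some permutation $\pi$ that fixes each entry of $\bar p$ is not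
an automorphism, so there are $i$ and $\bar c$ such that exactly one of
$R_i(\bar c)$, $R_i(\pi\bar c)$ holds. Let $\bar c'$ list the distinct entries
of $\bar c$ that are not in $\bar p$. It is nonempty, since otherwise
$\pi\bar c=\bar c$. Thus $\bar p\,\bar c'$ and $\bar p\,\pi(\bar c')$ give
different truth values to $R_i$ at one and the same index tuple. The tuples
$\bar c'$ and $\pi(\bar c')$ may overlap. Choose $\bar d$ of length $|\bar c'|$
with distinct entries outside $\bar p$, $\bar c'$ and $\pi(\bar c')$. At that
index tuple $\bar p\,\bar d$ differs from one of $\bar p\,\bar c'$,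
$\bar p\,\pi(\bar c')$. So $\bar d$ and one of $\bar c'$, $\pi(\bar c')$ are two
disjoint tuples that are distinguished by $R_i$ over $\bar p$. Pad both with the
same number of fresh elements, distinct from each other and from everything so
far, until the length together with $|\bar p|$ exceeds $i$; then the difference
is visible in $\delta$.

\emph{Claim 2. The pair can be chosen \emph{balanced}: for $z=\bar a\bar b$ and
for $z=\bar b\bar a$, and for all $1\le r'<r$,}
\[
 \delta(\bar p\,z[0,r'))=\delta(\bar p\,z[r',2r')).
\]
If this fails for some $z$ and $r'$, replace the pair by
$(z[0,r'),\,z[r',2r'))$. The new pair is as in Claim 1 and has smaller length,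
so the process stops; for $r=1$ the condition is vacuous.

\emph{Construction.} We build a bijection $h=\bigcup_s\bar p_s:\omega\to\omega$,
starting with $\bar p_0$ empty. At stage $s$ find, computably in
$D(\mathcal A)$, a balanced pair over $\bar p_s$, named so that
$\delta(\bar p_s\bar a)$ lexicographically precedes $\delta(\bar p_s\bar b)$.
Put
\[
 \bar p_{s+1}=\bar p_s\,\bar a\,\bar b\,c\ \text{ if } s\in X,
 \qquad
 \bar p_{s+1}=\bar p_s\,\bar b\,\bar a\,c\ \text{ if } s\notin X,
\]
where $c$ is the least element not yet used. Then $h$ is a bijection and
$h\le_T X$. Let $\mathcal B=h^{-1}(\mathcal A)$; so $D(\mathcal B)\le_T X$.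

\emph{Decoding.} Suppose $m=|\bar p_s|$ is known. Using $D(\mathcal B)$, find the
least $r\ge1$ with
\[
 \delta_{\mathcal B}(0,\dots,m-1,\,m,\dots,m+r-1)\ne
 \delta_{\mathcal B}(0,\dots,m-1,\,m+r,\dots,m+2r-1).
\]
By balancedness it is the $r$ used at stage $s$. Now $s\in X$ if and only if the
first string is lexicographically smaller, and $|\bar p_{s+1}|=m+2r+1$. So
$X\le_T D(\mathcal B)$.
\end{proof}

\begin{lemma}\label{lem:nontrivial}
Every infinite distributive lattice $\mathcal L$ is automorphically nontrivial.
\end{lemma}

\begin{proof}
Suppose every permutation fixing the finite set $F$ pointwise is an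
automorphism. If $x<y$ with $x,y\notin F$, the transposition $(x\;y)$ gives
$y<x$, a contradiction. So $\mathcal L\setminus F$ is an antichain. Take
distinct $x,y,z\notin F$. Since $x$ and $y$ are incomparable, $x\vee y>x$ and
$x\wedge y<x$, so both elements lie in $F$. The transposition $(y\;z)$ fixes
them and $x$, so $x\vee y=x\vee z$ and $x\wedge y=x\wedge z$. In a distributive
lattice this implies $y=z$ (the cancellation law), a contradiction.
\end{proof}

\begin{remark}
Together the two lemmas say that the spectrum of a countably infinite
distributive lattice is closed upward. So Theorem~\ref{thm:A} fails without the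
assumption of nontriviality: an infinite set without relations has spectrum
$\{\mathbf 0\}$, which no infinite distributive lattice can have.
\end{remark}

\section{The lattice of bicliques}\label{sec:biclique}

Let $H=(P,Q,E)$ be a bipartite graph with sides $P$ and $Q$ and edge set
$E\subseteq P\times Q$. The finite bicliques of $H$, where one or both sides may
be empty, form the set
\[
 \Lambda(H)=\{(W,V): W\subseteq P,\ V\subseteq Q\ \text{finite},\ W\times V\subseteq E\}.
\]
We give it the operations
\begin{align*}
 (W,V)\vee(W',V')&=(W\cap W',\,V\cup V'),\\
 (W,V)\wedge(W',V')&=(W\cup W',\,V\cap V').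
\end{align*}
Both $(W\cap W')\times(V\cup V')$ and $(W\cup W')\times(V\cap V')$ are contained
in $(W\times V)\cup(W'\times V')\subseteq E$, so the operations stay in
$\Lambda(H)$. If $\mathrm{Fin}(P)$ denotes the lattice of finite subsets of $P$,
then $\Lambda(H)$ is a sublattice of
$\mathrm{Fin}(P)^{\mathrm{op}}\times\mathrm{Fin}(Q)$, hence a distributive
lattice. Its order is
\[
 (W,V)\le(W',V')\iff W\supseteq W' \text{ and } V\subseteq V'.
\]
Put
\[
 e=(\emptyset,\emptyset),\qquad [p]=(\{p\},\emptyset)<e\ \ (p\in P),\qquad
 [q]=(\emptyset,\{q\})>e\ \ (q\in Q).
\]
For $x=(W,V)$ we have
\begin{equation}\label{eq:parts}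
 x\wedge e=(W,\emptyset)=\bigwedge_{p\in W}[p],\qquad
 x\vee e=(\emptyset,V)=\bigvee_{q\in V}[q],
\end{equation}
where empty meets and joins are $e$. In particular $x$ is determined by
$x\wedge e$ and $x\vee e$. Moreover
${\downarrow}e=\{(W,\emptyset)\}\cong\mathrm{Fin}(P)^{\mathrm{op}}$ and
${\uparrow}e=\{(\emptyset,V)\}\cong\mathrm{Fin}(Q)$, and both are relatively
complemented.

For $w\le e\le v$ let
\[
 \rho(w,v)\quad\text{be the condition}\quad
 \exists y\,(y\wedge e=w\ \text{ and }\ y\vee e=v),
\]
that is, ``$e$ has a complement in the interval $[w,v]$''. By \eqref{eq:parts},
for $w=(W,\emptyset)$ and $v=(\emptyset,V)$ the only candidate is $y=(W,V)$, so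
\begin{equation}\label{eq:rho}
 \rho\big((W,\emptyset),(\emptyset,V)\big)\iff W\times V\subseteq E .
\end{equation}
In particular $\rho([p],[q])$ holds if and only if $p$ and $q$ are adjacent. If
$P$ and $Q$ are singletons, $\Lambda(H)$ is one of the two lattices of the
introduction.

\begin{example}\label{ex:hexagon}
Let $H$ be the $6$-cycle, written as $P=\{p_1,p_2,p_3\}$, $Q=\{q_1,q_2,q_3\}$
with $p_i$ adjacent to $q_j$ if and only if $i\ne j$. A biclique $(W,V)$ is a
pair such that no index occurs in both $W$ and $V$. Record it by the vector
$x\in\{0,1,2\}^3$ with $x_i=0$ if $p_i\in W$, $x_i=2$ if $q_i\in V$, and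
$x_i=1$ otherwise. So $\Lambda(H)$ is the cube of the chain $0<1<2$, with
$e=(1,1,1)$, $[p_1]=(0,1,1)$, $[q_2]=(1,2,1)$, and so on. For $w\le e\le v$,
$\rho(w,v)$ fails exactly when some coordinate has $w_i=0$ and $v_i=2$.

How can one recognize the elements $[p]$ from $e$ by an existential property?
For $w=[p_1]$, the elements $v_1=[q_2]$ and $v_2=[q_3]$ are above $e$, satisfy
$v_1\wedge v_2=e$, and $\rho(w,v_1\vee v_2)$ holds. For $w=(0,0,1)$, which
stands for $\{p_1,p_2\}$, no such $v_1,v_2$ exist: two elements above $e$ with
meet $e$ have value $2$ on disjoint nonempty sets of coordinates, but only the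
third coordinate is available. In graph terms, $p_1$ has two neighbors, while
$p_1,p_2$ have only one common neighbor.

How can one recognize $e$? In a chain $0<1<2$ both the part above $c$ and the
part below $c$ are relatively complemented only for $c=1$; hence in the cube
${\uparrow}x$ and ${\downarrow}x$ are both relatively complemented only for
$x=e$.
\end{example}

The next two lemmas say that both observations are general.

\begin{lemma}\label{lem:points}
Suppose every vertex of $H$ has degree at least $2$ and $H$ has no $4$-cycle.
\begin{enumerate}
\item Let $w<e$. Then $w=[p]$ for some $p\in P$ if and only if there are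
 $v_1,v_2>e$ with $v_1\wedge v_2=e$ and $\rho(w,v_1\vee v_2)$.
\item Let $v>e$. Then $v=[q]$ for some $q\in Q$ if and only if there are
 $w_1,w_2<e$ with $w_1\vee w_2=e$ and $\rho(w_1\wedge w_2,v)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $w=[p]$, let $q_1\ne q_2$ be neighbors of $p$ and take $v_i=[q_i]$.
Conversely, let $w=(W,\emptyset)$ and $v_i=(\emptyset,V_i)$ be as stated. Then
$V_1,V_2$ are nonempty and disjoint, and $W\times(V_1\cup V_2)\subseteq E$ by
\eqref{eq:rho}. If $|W|\ge2$, two elements of $W$ together with one element of
$V_1$ and one of $V_2$ would form a $4$-cycle. As $w<e$, we have $|W|=1$.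

(2) If $v=[q]$, let $p_1\ne p_2$ be neighbors of $q$ and take $w_i=[p_i]$.
Conversely, let $v=(\emptyset,V)$ and $w_i=(W_i,\emptyset)$. The condition
$w_1\vee w_2=(W_1\cap W_2,\emptyset)=e$ says that the nonempty sets $W_1,W_2$
are disjoint, and $\rho(w_1\wedge w_2,v)$ says $(W_1\cup W_2)\times V\subseteq E$.
Again $|V|\ge2$ would give a $4$-cycle, so $|V|=1$.
\end{proof}

Both hypotheses matter: for a $p$ of degree $1$ the condition in (1) fails at
$[p]$, and in a $4$-cycle with sides $\{p_1,p_2\}$, $\{q_1,q_2\}$ it holds at
$w=(\{p_1,p_2\},\emptyset)$.

\begin{lemma}\label{lem:e}
If each $p\in P$ has a non-neighbor in $Q$ and each $q\in Q$ has a non-neighbor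
in $P$, then $e$ is the unique $x\in\Lambda(H)$ such that ${\uparrow}x$ and
${\downarrow}x$ are both relatively complemented. In particular, an isomorphism
between lattices of this kind maps $e$ to $e$.
\end{lemma}

\begin{proof}
We have seen that $e$ has the property. Let $x=(W_0,V_0)$ have it.

Suppose there is $p\in W_0$, and let $q\in Q$ be a non-neighbor of $p$. Since
$W_0\times V_0\subseteq E$, $q\notin V_0$. In ${\uparrow}x$ we have
$x\le(\emptyset,V_0)\le(\emptyset,V_0\cup\{q\})$; let $(W,V)$ be a complement of
$(\emptyset,V_0)$ in $[x,(\emptyset,V_0\cup\{q\})]$. The join condition is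
$V\cup V_0=V_0\cup\{q\}$, so $q\in V$. The meet condition is
$(W,V\cap V_0)=(W_0,V_0)$, so $p\in W_0=W$. Hence $(p,q)\in W\times V\subseteq E$,
a contradiction.

Suppose there is $q\in V_0$, and let $p\in P$ be a non-neighbor of $q$; then
$p\notin W_0$. In ${\downarrow}x$ we have
$(W_0\cup\{p\},\emptyset)\le(W_0,\emptyset)\le x$; let $(W,V)$ be a complement of
$(W_0,\emptyset)$ in $[(W_0\cup\{p\},\emptyset),x]$. The join condition is
$(W\cap W_0,V)=(W_0,V_0)$, so $q\in V_0=V$. The meet condition is
$W\cup W_0=W_0\cup\{p\}$, so $p\in W$. Again $(p,q)\in E$, a contradiction.

So $W_0=V_0=\emptyset$.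
\end{proof}

If $H$ is complete bipartite, then $\Lambda(H)$ is relatively complemented and
every element has the property of the lemma; non-neighbors are what singles out
$e$.

\section{Coding a structure in a graph}\label{sec:graph}

Let $\mathcal A$ be an infinite structure in a relational signature as in
Section~\ref{sec:knight}. We want a bipartite graph $H_{\mathcal A}$ to which
Lemmas~\ref{lem:points} and~\ref{lem:e} apply and from which $\mathcal A$ can be
read if the edges are only enumerated. Two things have to be arranged. First, a
failure of $R_i(\bar a)$ must show up by some edges that \emph{appear}, not by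
some edges that never come; so every pair $(i,\bar a)$ gets its own vertex,
which carries the truth value as part of a numerical tag. Second, the tag of a
vertex must be recognizable from finitely many edges, whatever the rest of the
graph is. For this we use cycles through the vertex: all cycles that arise
accidentally will have length divisible by $4$, and all cycles in the tags will
have length $\equiv2\pmod4$.

\paragraph{The tagged graph $\Gamma=\Gamma_{\mathcal A}$.} Its vertices are
\begin{itemize}
\item the \emph{element vertices} $a$, for $a\in\mathcal A$, with tag $1$;
\item the \emph{fact vertices} $c_{i,\bar a}$, for $i\in\omega$ and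
 $\bar a\in\mathcal A^{n_i}$, with tag $4i+2\varepsilon+2$, where $\varepsilon=1$
 if $\mathcal A\models R_i(\bar a)$ and $\varepsilon=0$ otherwise;
\item the \emph{slot vertices} $d_{i,\bar a,j}$, for $i,\bar a$ as before and
 $1\le j\le n_i$, with tag $2j+1$.
\end{itemize}
The edges are $c_{i,\bar a}-d_{i,\bar a,j}$ and $d_{i,\bar a,j}-a_j$. Tag $1$,
even tags and odd tags $\ge3$ distinguish the three kinds, and the tag
determines $(i,\varepsilon)$ or $j$. A slot vertex has exactly two neighbors in
$\Gamma$, the fact it belongs to and the element that fills the slot. So the
following can be read off from tags and adjacency: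
\begin{equation}\label{eq:read}
\begin{minipage}{0.86\textwidth}
a vertex of tag $4i+2\varepsilon+2$ is $c_{i,\bar a}$ for some $\bar a$, and
$\varepsilon$ is the truth value of $R_i(\bar a)$; for $1\le j\le n_i$, its
unique neighbor of tag $2j+1$ is $d_{i,\bar a,j}$, whose unique neighbor of tag
$1$ is $a_j$.
\end{minipage}
\end{equation}
$\Gamma$ is simple and bipartite, with the slot vertices on one side and all
other vertices on the other. It may have $4$-cycles, when some entry of $\bar a$
is repeated.

\paragraph{The graph $H=H_{\mathcal A}$.} It is obtained from $\Gamma$ in two
steps (Figure~\ref{fig:theta}).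
\begin{itemize}
\item Subdivide every edge of $\Gamma$ by one new vertex, its \emph{midpoint}.
\item To each vertex $v$ of $\Gamma$, of tag $k$ say, attach a \emph{gadget}
 $\Theta_v$ containing $v$ and new vertices $u$, $x_1,\dots,x_4$,
 $y_1,\dots,y_{4k+4}$, with the three paths
 \[
 v-u,\qquad v-x_1-x_2-x_3-x_4-u,\qquad v-y_1-\dots-y_{4k+4}-u
 \]
 of lengths $1$, $5$ and $4k+5$.
\end{itemize}
The side $P$ consists of the vertices of $\Gamma$ and the $x_s,y_s$ with $s$
even; the side $Q$ consists of the midpoints, the vertices $u$, and the
$x_s,y_s$ with $s$ odd. All edges go between $P$ and $Q$. A vertex of $\Gamma$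
is called a \emph{$\Gamma$-vertex} of $H$, and two $\Gamma$-vertices are
\emph{$\Gamma$-adjacent} if they are adjacent in $\Gamma$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.95,
 p/.style={circle,draw,fill=black,inner sep=1.5pt},
 q/.style={circle,draw,fill=white,inner sep=1.5pt}]
\draw (-2,0)--(9,0);
\draw (0,0)--(1.8,0.9)--(7.2,0.9)--(9,0);
\draw (0,0)--(1,-0.9)--(8,-0.9)--(9,0);
\node[p,label=above:$v'$] at (-2,0) {};
\node[q] at (-1,0) {};
\node[p,label=above:$v$] at (0,0) {};
\node[q,label=above:$u$] at (9,0) {};
\node[q,label=above:$x_1$] at (1.8,0.9) {};
\node[p,label=above:$x_2$] at (3.6,0.9) {};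
\node[q,label=above:$x_3$] at (5.4,0.9) {};
\node[p,label=above:$x_4$] at (7.2,0.9) {};
\foreach \n in {1,3,5,7} \node[q,label=below:$y_{\n}$] at (\n,-0.9) {};
\foreach \n in {2,4,6,8} \node[p,label=below:$y_{\n}$] at (\n,-0.9) {};
\end{tikzpicture}
\caption{The gadget $\Theta_v$ of a vertex $v$ of tag $k=1$: three paths of
lengths $1$, $5$, $9$ from $v$ to $u$. Its cycles have lengths $6$, $10$, $14$.
On the left, one edge from $v$ to another vertex $v'$ of $\Gamma$, subdivided by
its midpoint; the gadget of $v'$ is not drawn. Black vertices belong to $P$,
white ones to $Q$.}
\label{fig:theta}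
\end{figure}

A single cycle of length $\equiv2\pmod4$ through $v$ would be a simpler tag, but
reflecting it at $v$ would give an extra automorphism. Three paths of different
lengths leave no symmetry, which is needed for Theorem~\ref{thm:B}.

For a vertex $v\in P$ and $k\ge1$, a \emph{$k$-theta at $v$} is a subgraph $T$
of $H$ consisting of $v$, a vertex $u\ne v$, and three internally disjoint paths
from $v$ to $u$ of lengths $1$, $5$ and $4k+5$.

\begin{lemma}\label{lem:graph}
Let $H=H_{\mathcal A}$.
\begin{enumerate}
\item All degrees are at least $2$; every $p\in P$ has a non-neighbor in $Q$, and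
 every $q\in Q$ has a non-neighbor in $P$.
\item Every cycle of $H$ either lies in some $\Theta_v$, and then has length
 $6$, $4k+6$ or $4k+10$ with $k$ the tag of $v$, or has length divisible by $4$
 and at least $8$. So $H$ has no $4$-cycle.
\item Let $k\ge1$. A vertex $v\in P$ is a $\Gamma$-vertex of tag $k$ if and only
 if there is a $k$-theta $T$ at $v$. In that case $T=\Theta_v$, and the labeling
 of its vertices by $u,x_s,y_s$ is uniquely determined.
\item Two distinct $\Gamma$-vertices have a common neighbor in $H$ if and only if
 they are $\Gamma$-adjacent; the common neighbor is then the midpoint of their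
 edge.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Each $\Gamma$-vertex has three neighbors in its gadget; the vertices $u$ have
degree $3$; midpoints and all $x_s,y_s$ have degree $2$. So every $q\in Q$ has
degree at most $3$, while $P$ is infinite. For $p\in P$, note that the vertices
$x_1$ of the infinitely many gadgets lie in $Q$ and have pairwise disjoint
neighborhoods $\{v,x_2\}$. So $p$ is adjacent to at most one of them.

(2) Vertices of $\Theta_v\setminus\{v\}$ have all their neighbors in $\Theta_v$.
A cycle that meets $\Theta_v\setminus\{v\}$ and leaves $\Theta_v$ would have to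
pass through $v$ twice; so it stays in $\Theta_v$. The only cycles of
$\Theta_v$ are the unions of two of its three paths, of lengths $1+5$,
$1+(4k+5)$ and $5+(4k+5)$. A cycle that meets no $\Theta_v\setminus\{v\}$
consists of $\Gamma$-vertices and midpoints, hence is a subdivided cycle of
$\Gamma$. Its length is $2\ell$, where $\ell\ge4$ is even since $\Gamma$ is
simple and bipartite.

(3) If $v$ is a $\Gamma$-vertex of tag $k$, take $T=\Theta_v$. Conversely, let
$T$ be a $k$-theta at $v\in P$, with second endpoint $u$. It contains exactly
three cycles, of the distinct lengths $6$, $4k+6$ and $4k+10$. These lengths are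
$\equiv2\pmod4$, so by (2) each of the cycles lies in a gadget. The first two
share the vertices $v,u$ and distinct gadgets are disjoint, so they lie in the
same gadget $\Theta_{v'}$; as $T$ is the union of these two cycles,
$T\subseteq\Theta_{v'}$. The three cycles of $T$ must be the three cycles of
$\Theta_{v'}$, so $T=\Theta_{v'}$. Comparing the longest cycles, $v'$ has tag
$k$. Let $u'$ be the vertex $u$ of $\Theta_{v'}$. The vertices of degree $3$ in
$T$ are $v,u$, and also $v',u'$; so $\{v,u\}=\{v',u'\}$. Since $v\in P$ and
$u'\in Q$, we get $v=v'$. Finally, the three paths between $v$ and $u$ in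
$\Theta_v$ have distinct lengths $1$, $5$, $4k+5$, so the labeling is unique.

(4) The neighbors of a $\Gamma$-vertex $v$ are the midpoints of $\Gamma$-edges at
$v$ and three vertices of $\Theta_v\setminus\{v\}$. The latter are adjacent to no
other $\Gamma$-vertex, and a midpoint is adjacent to exactly the two ends of its
edge.
\end{proof}

By parts (1) and (2), Lemmas~\ref{lem:points} and~\ref{lem:e} apply to
$H_{\mathcal A}$. Note that the conditions in (3) and (4) assert the existence of
finitely many distinct vertices with certain edges; a search through an
enumeration of the edges will confirm them when they hold.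

An isomorphism $f:\mathcal A\to\mathcal A'$ induces an isomorphism
$H_f:H_{\mathcal A}\to H_{\mathcal A'}$ by $a\mapsto f(a)$,
$c_{i,\bar a}\mapsto c_{i,f(\bar a)}$,
$d_{i,\bar a,j}\mapsto d_{i,f(\bar a),j}$, with midpoints mapped to midpoints and
gadget vertices to gadget vertices with the same label; tags agree because $f$
preserves and reflects the $R_i$.

\section{Encoding, decoding, and the proof of Theorem \ref{thm:A}}\label{sec:A}

\paragraph{Encoding.} For an infinite relational structure $\mathcal A$ put
$F(\mathcal A)=\Lambda(H_{\mathcal A})$, and for an isomorphism
$f:\mathcal A\to\mathcal A'$ let $F(f):F(\mathcal A)\to F(\mathcal A')$ be the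
isomorphism $(W,V)\mapsto(H_f(W),H_f(V))$. Clearly
\begin{equation}\label{eq:F}
 F(f)([a])=[f(a)]\qquad(a\in\mathcal A),
\end{equation}
and $F$ respects composition. Here $[a]=(\{a\},\emptyset)$, as $a$ is an element
vertex and lies in $P$.

If $\mathcal A$ has domain $\omega$, then with natural codes for vertices the
graph $H_{\mathcal A}$ (vertices, sides and edges) is uniformly
$D(\mathcal A)$-computable. Hence $\Lambda(H_{\mathcal A})$ is an infinite
$D(\mathcal A)$-computable set of codes of pairs of finite sets, with
$D(\mathcal A)$-computable operations. We transfer it to $\omega$ along its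
increasing enumeration, so that $F(\mathcal A)$ also has domain $\omega$; we
continue to write its elements as pairs. Then
\[
 D(F(\mathcal A))\le_T D(\mathcal A),\qquad
 F(f)\le_T f\oplus D(\mathcal A)\oplus D(\mathcal A'),
\]
and $a\mapsto[a]$ is a $D(\mathcal A)$-computable injection with
$D(\mathcal A)$-computable range.

\paragraph{Decoding.} Let $\mathcal B$ have domain $\omega$ and be isomorphic to
some $F(\mathcal A)$. Let $e^{\mathcal B}$ be the unique $x\in\mathcal B$ such
that ${\uparrow}x$ and ${\downarrow}x$ are relatively complemented
(Lemma~\ref{lem:e}). We do not try to compute $e^{\mathcal B}$; it is one number,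
which we use as finite information. By Lemma~\ref{lem:points}, the sets
\begin{align*}
 P_{\mathcal B}&=\{w<e^{\mathcal B}:\exists v_1,v_2>e^{\mathcal B}\,
 (v_1\wedge v_2=e^{\mathcal B}\ \&\ \rho(w,v_1\vee v_2))\},\\
 Q_{\mathcal B}&=\{v>e^{\mathcal B}:\exists w_1,w_2<e^{\mathcal B}\,
 (w_1\vee w_2=e^{\mathcal B}\ \&\ \rho(w_1\wedge w_2,v))\},\\
 E_{\mathcal B}&=\{(w,v)\in P_{\mathcal B}\times Q_{\mathcal B}:\rho(w,v)\}
\end{align*}
correspond to the points $[p]$, the points $[q]$ and the edges of
$H_{\mathcal A}$ (with $\rho$ evaluated in $\mathcal B$ relative to
$e^{\mathcal B}$). That is, an isomorphism $h:F(\mathcal A)\to\mathcal B$ maps $e$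
to $e^{\mathcal B}$ and so gives an isomorphism, preserving sides,
\begin{equation}\label{eq:hH}
 \eta_h: H_{\mathcal A}\to H_{\mathcal B}:=(P_{\mathcal B},Q_{\mathcal B},E_{\mathcal B}),
 \qquad \eta_h(z)=h([z]).
\end{equation}
We transfer the notions of $\Gamma$-vertex, tag and $\Gamma$-adjacency to
$H_{\mathcal B}$ by $\eta_h$; by Lemma~\ref{lem:graph}(3),(4) the result does not
depend on $h$.

The three sets are enumerated by $D(\mathcal B)$, since $\rho$ and the defining
conditions are existential. So only an enumeration of the vertices and edges of
$H_{\mathcal B}$ is available, but equality of vertices is decidable. By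
Lemma~\ref{lem:graph}(3),(4) we can then enumerate, from $D(\mathcal B)$, the
relations ``$v$ is a $\Gamma$-vertex of tag $k$'' and ``$v,v'$ are
$\Gamma$-adjacent'' in $H_{\mathcal B}$: search for a $k$-theta at
$v\in P_{\mathcal B}$, or for a common neighbor of two distinct
$\Gamma$-vertices. Let
\[
 w_0,w_1,w_2,\dots
\]
be the resulting one-to-one enumeration of the infinitely many $\Gamma$-vertices
of tag $1$. Define the structure $G(\mathcal B)$ with domain $\omega$ as follows.
To decide $R_i(m_1,\dots,m_{n_i})$, search for
\begin{itemize}
\item a number $\varepsilon\in\{0,1\}$ and a $\Gamma$-vertex $c$ of tag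
 $4i+2\varepsilon+2$, and
\item for each $j$ with $1\le j\le n_i$, a $\Gamma$-vertex $d_j$ of tag $2j+1$
 that is $\Gamma$-adjacent to $c$ and to $w_{m_j}$.
\end{itemize}
Answer ``true'' if $\varepsilon=1$ and ``false'' if $\varepsilon=0$.

\begin{lemma}\label{lem:decode}
For $\mathcal B$ as above, the search always succeeds, with exactly one $c$, and
$D(G(\mathcal B))\le_T D(\mathcal B)$. The reduction is uniform in
$D(\mathcal B)\oplus\{e^{\mathcal B}\}$. If $h:F(\mathcal A)\to\mathcal B$ is an
isomorphism, then
\[
 k_h:\mathcal A\to G(\mathcal B),\qquad k_h(a)=m\iff h([a])=w_m,
\]
is an isomorphism.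
\end{lemma}

\begin{proof}
The map $k_h$ is a bijection from $\mathcal A$ to $\omega$, because $\eta_h$ in
\eqref{eq:hH} maps the element vertices onto the $\Gamma$-vertices of tag $1$.
Let $a_j=k_h^{-1}(m_j)$, so $w_{m_j}=\eta_h(a_j)$. By \eqref{eq:read}, applied in
$H_{\mathcal A}$ and transferred by $\eta_h$, a vertex $c$ of tag
$4i+2\varepsilon+2$ is $\eta_h(c_{i,\bar b})$ for some $\bar b$, and the required
vertices $d_j$ exist if and only if $b_j=a_j$ for all $j$. So the search
succeeds exactly for $c=\eta_h(c_{i,\bar a})$, and the $\varepsilon$ found is the
truth value of $R_i(\bar a)$ in $\mathcal A$. Hence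
$G(\mathcal B)\models R_i(k_h(\bar a))$ if and only if
$\mathcal A\models R_i(\bar a)$. The statements about computability are clear
from the construction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\mathcal S$ be automorphically nontrivial, without loss of generality in a
relational signature as in Section~\ref{sec:knight}, and let
$\mathcal L=F(\mathcal S)=\Lambda(H_{\mathcal S})$. It is a countably infinite
distributive lattice, hence automorphically nontrivial by
Lemma~\ref{lem:nontrivial}.

Let $\mathbf d=\deg D(\mathcal A)\in\mathrm{DgSp}(\mathcal S)$, where
$\mathcal A$ is a copy of $\mathcal S$. Then $F(\mathcal A)$ is a copy of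
$\mathcal L$ with $D(F(\mathcal A))\le_T D(\mathcal A)$, and so
$\mathbf d\in\mathrm{DgSp}(\mathcal L)$ by Lemma~\ref{lem:knight}. Conversely, let
$\mathbf d=\deg D(\mathcal B)\in\mathrm{DgSp}(\mathcal L)$, where $\mathcal B$ is
a copy of $\mathcal L$. Then $G(\mathcal B)$ is a copy of $\mathcal S$ with
$D(G(\mathcal B))\le_T D(\mathcal B)$, and so
$\mathbf d\in\mathrm{DgSp}(\mathcal S)$ by Lemma~\ref{lem:knight}.
\end{proof}

\section{The coding is faithful: proof of Theorem \ref{thm:B}}\label{sec:B}

So far we have used that $F$ and $G$ carry copies to copies. For
Theorem~\ref{thm:B} we need that they are inverse to each other up to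
isomorphisms that are themselves computable. The algebraic part of this is the
following.

\begin{proposition}\label{prop:full}
Let $\mathcal A,\mathcal A'$ be infinite structures in the same relational
signature, as in Section~\ref{sec:knight}. Every isomorphism
$g:F(\mathcal A)\to F(\mathcal A')$ equals $F(f)$ for a unique isomorphism
$f:\mathcal A\to\mathcal A'$.
\end{proposition}

\begin{proof}
Uniqueness is clear from \eqref{eq:F}. By Lemma~\ref{lem:e}, $g(e)=e$. So by
Lemma~\ref{lem:points} and since $g$ preserves and reflects $\rho$, there is an
isomorphism $\gamma:H_{\mathcal A}\to H_{\mathcal A'}$, preserving sides, with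
$g([z])=[\gamma(z)]$ for all vertices $z$. By Lemma~\ref{lem:graph}(3),(4),
$\gamma$ preserves $\Gamma$-vertices, their tags and $\Gamma$-adjacency. In
particular it restricts to a bijection $f:\mathcal A\to\mathcal A'$ of the
vertices of tag $1$.

Consider $c_{i,\bar a}$. Its image has the same tag, so by \eqref{eq:read} it is
$c_{i,\bar b}$ for some $\bar b$, and $R_i(\bar a)$ holds in $\mathcal A$ if and
only if $R_i(\bar b)$ holds in $\mathcal A'$. The image of $d_{i,\bar a,j}$ is
the neighbor of $c_{i,\bar b}$ of tag $2j+1$, which is $d_{i,\bar b,j}$; and the
image of its neighbor $a_j$ of tag $1$ is $b_j$. So $\bar b=f(\bar a)$. This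
shows that $f$ is an isomorphism and that $\gamma$ agrees with $H_f$ on
$\Gamma$-vertices. Midpoints are determined by $\Gamma$-edges, and gadget
vertices by their labels, which are unique by Lemma~\ref{lem:graph}(3). So
$\gamma=H_f$.

Thus $g$ and $F(f)$ agree on $e$ and on all elements $[z]$. By \eqref{eq:parts}
they agree on $x\wedge e$ and $x\vee e$ for all $x$, and an element is determined
by its meet and join with $e$. Hence $g=F(f)$.
\end{proof}

\paragraph{The action of $G$ on isomorphisms.} Let $g:\mathcal B\to\mathcal B'$
be an isomorphism of structures as in Lemma~\ref{lem:decode}, and let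
$w_0,w_1,\dots$ and $w_0',w_1',\dots$ be the enumerations belonging to
$\mathcal B$ and $\mathcal B'$. Put $G(g)(m)=m'$ if $g(w_m)=w'_{m'}$. If
$h:F(\mathcal A)\to\mathcal B$ is an isomorphism, then $G(g)=k_{gh}k_h^{-1}$; so
$G(g):G(\mathcal B)\to G(\mathcal B')$ is an isomorphism. Clearly
$G(g)\le_T g\oplus D(\mathcal B)\oplus D(\mathcal B')$.

\paragraph{The isomorphism $\alpha_{\mathcal A}:\mathcal A\to G(F(\mathcal A))$.}
For $\mathcal A$ with domain $\omega$ let $\alpha_{\mathcal A}(a)=m$, where $w_m$
is the element $[a]$ of $F(\mathcal A)$. This is $k_h$ for $h$ the identity of
$F(\mathcal A)$, so it is an isomorphism, and it is $D(\mathcal A)$-computable.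

\paragraph{The isomorphism $\beta_{\mathcal B}:\mathcal B\to F(G(\mathcal B))$.}
Let $h:F(\mathcal A)\to\mathcal B$ be an isomorphism and
\[
 \beta_{\mathcal B}=F(k_h)\circ h^{-1}.
\]
This is an isomorphism with $\beta_{\mathcal B}(w_m)=[m]$. We claim that it does
not depend on $\mathcal A$ and $h$ and is $D(\mathcal B)$-computable. By
construction $\beta_{\mathcal B}$ acts on the points of $\mathcal B$ by the
isomorphism
$\theta_{\mathcal B}=H_{k_h}\circ\eta_h^{-1}:H_{\mathcal B}\to H_{G(\mathcal B)}$,
that is, $\beta_{\mathcal B}(z)=[\theta_{\mathcal B}(z)]$ for
$z\in P_{\mathcal B}\cup Q_{\mathcal B}$, and $\theta_{\mathcal B}$ has the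
following description.
\begin{itemize}
\item $w_m\mapsto m$.
\item A vertex of tag $4i+2\varepsilon+2$ goes to $c_{i,\bar m}$, where, for
 $1\le j\le n_i$, $w_{m_j}$ is the tag-$1$ neighbor in $\Gamma$ of its
 $\Gamma$-neighbor of tag $2j+1$; and this latter neighbor goes to
 $d_{i,\bar m,j}$.
\item Midpoints go to the midpoints of the corresponding edges
 (Lemma~\ref{lem:graph}(4)).
\item Gadget vertices go to the equally labeled gadget vertices
 (Lemma~\ref{lem:graph}(3)).
\end{itemize}
Every vertex of $H_{\mathcal B}$ falls under one of these items, and a search
through the enumeration of $E_{\mathcal B}$ finds which one, together with the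
image. So $\theta_{\mathcal B}$ is $D(\mathcal B)$-computable. For
$x\in\mathcal B$ there are, by \eqref{eq:parts}, unique finite sets
$W\subseteq P_{\mathcal B}$ and $V\subseteq Q_{\mathcal B}$ with
$x\wedge e^{\mathcal B}=\bigwedge W$ and $x\vee e^{\mathcal B}=\bigvee V$ (empty
meets and joins being $e^{\mathcal B}$). Find them by search; then
$\beta_{\mathcal B}(x)=(\theta_{\mathcal B}(W),\theta_{\mathcal B}(V))$. This
proves the claim.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We may assume that $\mathcal S$ is relational as in Section~\ref{sec:knight}. Let
$\mathcal L=F(\mathcal S)$, $e=(\emptyset,\emptyset)$ and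
$[a]=(\{a\},\emptyset)$. In Section~\ref{sec:biclique} we saw that ${\uparrow}e$
and ${\downarrow}e$ are relatively complemented, and $e$ is fixed by all
automorphisms by Lemma~\ref{lem:e}.

(1) This was shown in the proof of Theorem~\ref{thm:A}.

(2) By Proposition~\ref{prop:full} with $\mathcal A=\mathcal A'=\mathcal S$, the
homomorphism $f\mapsto F(f)$ from $\mathrm{Aut}(\mathcal S)$ to
$\mathrm{Aut}(\mathcal L)$ is bijective.

(3) $F$ and $G$ send $Z$-computable copies of $\mathcal S$ and of $\mathcal L$ to
$Z$-computable copies of the other structure. For $Y\ge_T Z$ they send
$Y$-computable isomorphisms between such copies to $Y$-computable isomorphisms.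
With $Y=Z$, they induce maps on classes modulo $Z$-computable isomorphism. Since
$\alpha_{\mathcal A}$ and $\beta_{\mathcal B}$ are $Z$-computable, these maps are
inverse to each other. They preserve $Y$-computable isomorphism; and if
$F(\mathcal A)$ and $F(\mathcal A')$ are $Y$-computably isomorphic, then so are
$G(F(\mathcal A))$ and $G(F(\mathcal A'))$, and, by $\alpha_{\mathcal A}$ and
$\alpha_{\mathcal A'}$, also $\mathcal A$ and $\mathcal A'$. So
$Y$-computable isomorphism is reflected.

With constants, use $(\mathcal A,\bar a)\mapsto(F(\mathcal A),[\bar a])$; this is
a copy of $(\mathcal L,[\bar s])$ by \eqref{eq:F}. In a copy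
$(\mathcal B,\bar b)$ of $(\mathcal L,[\bar s])$ every $b_j$ is some
$w_{m_j}$; use $(\mathcal B,\bar b)\mapsto(G(\mathcal B),\bar m)$. If $h$ is an
isomorphism from $(\mathcal L,[\bar s])$ to $(\mathcal B,\bar b)$, then
$k_h(\bar s)=\bar m$, so this is a copy of $(\mathcal S,\bar s)$. The maps
$F(f)$, $G(g)$, $\alpha_{\mathcal A}$ and $\beta_{\mathcal B}$ respect these
constants by \eqref{eq:F}, by the definitions of $G(g)$ and
$\alpha_{\mathcal A}$, and by $\beta_{\mathcal B}(w_m)=[m]$. The argument above
applies unchanged.

(4) Let $U^*=\{([a_1],\dots,[a_n]):\bar a\in U\}$. Let $\mathcal A$ be a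
computable copy of $\mathcal S$ and $h:\mathcal S\to\mathcal A$ an isomorphism.
The isomorphism $F(h):\mathcal L\to F(\mathcal A)$ onto a computable copy sends
$U^*$ to $\{[\bar a]:\bar a\in h(U)\}$. This set is Turing equivalent to $h(U)$,
because $a\mapsto[a]$ is a computable injection into $F(\mathcal A)$ with
computable range. Conversely, let $\mathcal B$ be a computable copy of
$\mathcal L$ and $h:\mathcal L\to\mathcal B$ an isomorphism. Then
$\beta_{\mathcal B}h=F(k_h)$, where $k_h:\mathcal S\to G(\mathcal B)$ is an
isomorphism onto a computable copy. As $\beta_{\mathcal B}$ is a computable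
bijection of $\omega$, we get
\[
 h(U^*)\equiv_T\beta_{\mathcal B}(h(U^*))=\{[\bar m]:\bar m\in k_h(U)\}\equiv_T k_h(U).\qedhere
\]
\end{proof}

\section{Range and limits: proof of Theorem \ref{thm:C}}\label{sec:C}

\subsection{The range of spectra}

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
By Theorem~\ref{thm:A}, every spectrum of a countably infinite automorphically
nontrivial structure is the spectrum of a countably infinite distributive
lattice; by Lemma~\ref{lem:nontrivial}, infinite distributive lattices are
themselves such structures.

For the bounded case, let $\mathcal L$ be a countably infinite distributive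
lattice and let $\mathcal L^+=\mathcal L\cup\{0,1\}$ with new least and greatest
elements; it is again a distributive lattice. A copy of $\mathcal L$ computes a
copy of $\mathcal L^+$. Removing the two extreme elements (finite information)
and renumbering, a copy of $\mathcal L^+$ computes a copy of $\mathcal L$. Both
are automorphically nontrivial by Lemma~\ref{lem:nontrivial}, so
$\mathrm{DgSp}(\mathcal L^+)=\mathrm{DgSp}(\mathcal L)$ by
Lemma~\ref{lem:knight}, as in the proof of Theorem~\ref{thm:A}. Conversely,
infinite bounded distributive lattices are automorphically nontrivial by
Lemma~\ref{lem:nontrivial}. Naming $0$ and $1$ changes neither automorphisms nor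
the degrees of diagrams, so both signatures are covered.
\end{proof}

\subsection{Relatively complemented lattices}

In the lattice $\mathcal L$ both ${\downarrow}e$ and ${\uparrow}e$ are relatively
complemented, but $\mathcal L$ itself is not, by Lemma~\ref{lem:e}. In general
this cannot be avoided. The reason is that in a relatively complemented
distributive lattice every interval is a Boolean algebra, and the ways in which
a given finite part can be extended are described by finitely many bounds, each a
number or $\infty$. This description is computable, so a copy can be built step
by step without being forced to reveal a given noncomputable set.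

We use two standard facts: a finitely generated distributive lattice is finite,
and so is a finitely generated Boolean algebra. Finite lattices that occur in
c.e.\ sets are given by their operation tables.

\begin{lemma}\label{lem:rc}
Let $\mathcal R$ be a countably infinite relatively complemented distributive
lattice and $C\subseteq\mathcal R$ a finite Boolean sublattice. The set of finite
distributive lattices $M\supseteq C$ that embed in $\mathcal R$ over $C$ is c.e.
\end{lemma}

\begin{proof}
Let $b$ and $t$ be the bottom and top of $C$ and $a_1,\dots,a_m$ its atoms, so
that $b<a_i\le t$; if $m=0$, then $b=t$.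

\emph{Reduction to Boolean lattices.} Let $M$ be a finite sublattice of
$\mathcal R$ with $C\subseteq M$. The interval $[\bigwedge M,\bigvee M]$ of
$\mathcal R$ is a complemented distributive lattice, that is, a Boolean algebra.
Its subalgebra $E$ generated by $M$ is a finite Boolean sublattice of
$\mathcal R$ containing $M$.

\emph{Types.} Let $E\supseteq C$ be a finite Boolean lattice, with $C$ as a
sublattice. Each atom of $E$ satisfies exactly one of the following: it is below
$b$; it is below $a_i$ but not below $b$, for exactly one $i$ (as
$a_i\wedge a_{i'}=b$ for $i\ne i'$); it is not below $t$. Let $n_-$,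
$n_1,\dots,n_m$, $n_+$ be the numbers of atoms of these kinds; $n_i\ge1$ since
$b<a_i$. An element $c\in C$ is the join of $b$ and those $a_i$ with
$a_i\le c$, so as a set of atoms of $E$ it is the union of the first block and
the blocks of these $i$. Hence the \emph{type} $(n_-,n_1,\dots,n_m,n_+)$
determines $E$ up to isomorphism over $C$.

Let $N$ be the set of types of finite Boolean sublattices $E$ of $\mathcal R$
with $C\subseteq E$. It contains $(0,1,\dots,1,0)$, the type of $C$.

\emph{$N$ is closed under decreasing a coordinate by $1$}, as long as
$n_\pm\ge0$ and $n_i\ge1$ remain true. To decrease $n_-$, let $0'$ be an atom of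
$E$ below $b$ and replace $E$ by $E\cap{\uparrow}0'$. To decrease $n_+$, let $1'$
be the complement in $E$ of an atom not below $t$; then $t\le1'$, and
$E\cap{\downarrow}1'$ works. To decrease $n_i\ge2$, choose two atoms of the block
of $i$ and keep only the elements of $E$ that are above both or above neither.
In each case the result contains $C$.

\emph{$N$ is the product of its coordinate projections.} Let each coordinate of
$(n_-,n_1,\dots,n_m,n_+)$ occur, at its place, in some type in $N$.
Intersecting the corresponding sublattices $E$ with ${\downarrow}b$, $[b,a_i]$
and ${\uparrow}t$, we get $0'\le b$ and $1'\ge t$ in $\mathcal R$ and finite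
Boolean subalgebras of the Boolean algebras $[0',b]$, $[b,a_i]$ and $[t,1']$ with
$n_-$, $n_i$ and $n_+$ atoms, respectively. In the Boolean algebra $[0',1']$ the
elements $b$, $a_i\wedge\neg b$ ($1\le i\le m$) and $\neg t$ form a partition of
the top into disjoint (possibly zero) parts, and joining with $b$ or with $t$
gives $[0',a_i\wedge\neg b]\cong[b,a_i]$ and $[0',\neg t]\cong[t,1']$. So
\[
 [0',1']\cong[0',b]\times\prod_{i=1}^m[b,a_i]\times[t,1'],\qquad
 x\mapsto\big(x\wedge b,\ ((x\wedge a_i)\vee b)_i,\ x\vee t\big).
\]
An element $c\in C$ goes to a tuple whose first entry is $b$, whose entry at $i$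
is $a_i$ or $b$, and whose last entry is $t$. So the product of the chosen
subalgebras gives a finite Boolean sublattice of $\mathcal R$ that contains $C$
and has type $(n_-,n_1,\dots,n_m,n_+)$.

\emph{Conclusion.} By the last two steps $N$ is a finite product of initial
segments, finite or not, of $\omega$ or of $\omega\setminus\{0\}$; hence $N$ is
computable. A finite distributive $M\supseteq C$ embeds in $\mathcal R$ over $C$
if and only if it embeds over $C$ in a finite Boolean $E\supseteq C$ of type in
$N$: one direction is the reduction above, and for the other, such an $E$ is
isomorphic over $C$ to a sublattice of $\mathcal R$. This is a c.e.\ condition.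
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
Let $\mathcal R$ be a countably infinite relatively complemented distributive
lattice and let $X$ be noncomputable. We build a copy $\mathcal B$ of
$\mathcal R$ with $X\not\le_T D(\mathcal B)$. Regard $\vee,\wedge$ as ternary
relations. A \emph{condition} is an injection $p$ from a finite initial segment
of $\omega$ into $\mathcal R$; it induces a finite diagram $D(p)$ on
$\mathrm{dom}(p)$. By $\Phi^{D(p)}(n){\downarrow}$ we mean that the computation
halts and asks only for atomic facts about $\mathrm{dom}(p)$. We build a
bijection $h:\omega\to\mathcal R$ as the union of an increasing sequence of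
conditions, and let $\mathcal B=h^{-1}(\mathcal R)$. We treat the functionals
$\Phi_k$ one after the other, and between them put the next element of
$\mathcal R$ into the range.

To ensure $\Phi_k^{D(\mathcal B)}\ne X$, let $p$ be the current condition.
\begin{itemize}
\item If there are $q\supseteq p$ and $n$ with
 $\Phi_k^{D(q)}(n){\downarrow}\ne X(n)$, pass to $q$.
\item Otherwise extend $p$ to a condition $p'$ whose range is a finite Boolean
 sublattice $C$ of $\mathcal R$. Such a $C$ exists: if $p$ is empty, take any
 one-element sublattice; otherwise let $M$ be the finite sublattice generated by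
 the range of $p$ and take the subalgebra of $[\bigwedge M,\bigvee M]$ generated
 by $M$. We claim that for some $n$ no $q\supseteq p'$ has
 $\Phi_k^{D(q)}(n){\downarrow}$. Then passing to $p'$ makes
 $\Phi_k^{D(\mathcal B)}(n)$ diverge.
\end{itemize}
Suppose the claim fails. The diagrams $D(q)$ with $q\supseteq p'$ are exactly the
diagrams given by a finite distributive lattice $M\supseteq C$ that embeds in
$\mathcal R$ over $C$ and an injection of an initial segment of $\omega$ into
$M$ that extends $p'$: given $q$, take for $M$ the finite sublattice generated by
the range of $q$; given $M$ and the injection, compose with the embedding. By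
Lemma~\ref{lem:rc} the set of these diagrams is c.e. So to compute $X(n)$, search
for such a $D(q)$ with $\Phi_k^{D(q)}(n){\downarrow}$. The search succeeds, and
since the first case does not apply, the value found is $X(n)$. So $X$ is
computable, a contradiction. This proves the first sentence of (2).

For the consequence, let $X$ be noncomputable and consider
$(\omega;\mathrm{succ},0,X)$. This structure is infinite and rigid, hence
automorphically nontrivial. The standard copy has degree $\deg X$, and every copy
computes $X$: apply $\mathrm{succ}$ $n$ times to the element named $0$ and ask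
whether the result lies in the unary relation. With Lemma~\ref{lem:knight}, its
spectrum is $\{\mathbf d:\mathbf d\ge\deg X\}$. No countably infinite relatively
complemented distributive lattice has this spectrum, since all its copies would
compute $X$. So the class is not spectrally universal.
\end{proof}

\subsection{The parameter $e$}

The decoding $G$ uses the number $e^{\mathcal B}$. For comparing degrees this is
harmless, as it may depend on the copy. One may ask whether $e^{\mathcal B}$
could be found uniformly, or avoided by a better decoding. In general it cannot.
Since $\mathcal L$ contains all finite Boolean lattices, every finite diagram of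
a distributive lattice is realized in $\mathcal L$, so the finite parts of copies
of $\mathcal L$ carry no information about $\mathcal S$ as long as the position
of $e$ is not known.

\begin{proof}[Proof of Theorem~\ref{thm:C}(3)]
Let $\Phi^{D(\mathcal B)}=X$ for all copies $\mathcal B$ of $\mathcal R$, with
$\vee,\wedge$ in relational form. To compute $X(n)$, search for a finite diagram
$\sigma$, induced by an injection of some $\{0,\dots,l-1\}$ into a finite
distributive lattice, with $\Phi^\sigma(n){\downarrow}$. Such a $\sigma$ exists:
take a sufficiently large finite part of any $D(\mathcal B)$, which is induced by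
the inclusion of $\{0,\dots,l-1\}$ into the finite sublattice it generates.
Conversely, let $\sigma$ be any diagram found. Every finite distributive lattice
embeds in a finite Boolean lattice (map $x$ to the set of join-irreducible
elements below $x$), and hence in $\mathcal R$. So $\sigma$ is induced by an
injection $\{0,\dots,l-1\}\to\mathcal R$. Extend it to a bijection
$\omega\to\mathcal R$; then $\sigma$ is a part of the diagram of a copy of
$\mathcal R$, and the value found is $X(n)$. So $X$ is computable.

For the consequence, let $X$ be noncomputable,
$\mathcal S=(\omega;\mathrm{succ},0,X)$, taken in relational form, and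
$\mathcal L=F(\mathcal S)$. By Lemma~\ref{lem:decode} a single functional
computes $D(G(\mathcal B))$, with $G(\mathcal B)\cong\mathcal S$, from
$D(\mathcal B)\oplus\{e^{\mathcal B}\}$, for all copies $\mathcal B$ of
$\mathcal L$.

Every finite Boolean lattice embeds in $\mathcal L$, since
${\uparrow}e\cong\mathrm{Fin}(Q)$ with $Q$ infinite. Also, a single functional
computes $X$ from every copy of $\mathcal S$, as described in the proof of (2);
in relational form the element $0$ and the values of $\mathrm{succ}$ are found by
search. If a single functional computed the diagram of a copy of $\mathcal S$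
from $D(\mathcal B)$ for every copy $\mathcal B$ of $\mathcal L$, the composition
would be a single functional computing $X$ from every $D(\mathcal B)$, and $X$
would be computable by the first part, a contradiction. If a single functional
computed $e^{\mathcal B}$ from $D(\mathcal B)$ for all $\mathcal B$, then together
with the functional for $G$ it would give a functional of the kind just excluded.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BFKM}
Bazhenov, Frolov, Kalimullin, Melnikov (2017).

\bibitem{DJ}
Downey and Jockusch (1994).

\bibitem{Knight}
Knight (1986).

\bibitem{SU}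
On Spectrally Universal Classes of Structures,
\texttt{https://www.mathnet.ru/\allowbreak PresentFiles/\allowbreak 36890/\allowbreak
\%c1\%e0\%e6\%e5\%ed\%ee\%e2\%cd\%c0.pdf}

\end{thebibliography}

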